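# Nonadjacent primes in the degree graph and Fitting height at most four

## 1. The group AGL(2,3), its degrees and its Fitting series

All groups in these notes are finite. We begin with one group, worked by hand.

Let $H=\mathrm{GL}(2,3)$, a group of order $48$. It permutes the four lines of the plane $\mathbb F_3^2$, the kernel of this action is $\{\pm1\}$, and the image has order $24$, so $H/\{\pm1\}\cong S_4$. The preimages of the normal four-group and of $A_4$ are a group of order $8$ and $\mathrm{SL}(2,3)$. The only involution of $\mathrm{SL}(2,3)$ is $-1$, so the group of order $8$ has one involution; it is not cyclic (its quotient is a four-group), so it is $Q_8$. Since $O_3(S_4)=1$ and $O_2(S_4)$ is the four-group, $F(H)=Q_8$. Next $H/Q_8\cong S_3$ and $F(S_3)=C_3$. Now put $\mathrm{AGL}(2,3)=C_3^2\rtimes\mathrm{GL}(2,3)$. The subgroup $C_3^2$ is self-centralizing and $O_3(H)=1$, so it is the Fitting subgroup. The Fitting series of $\mathrm{AGL}(2,3)$ therefore has the factors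
$$C_3^2,\qquad Q_8,\qquad C_3,\qquad C_2 .$$

Now the irreducible character degrees. The quotient $S_4$ of $H$ contributes $1,1,2,3,3$. The remaining irreducible characters of $H$ have squared degrees summing to $48-24=24$. The conjugacy classes of $H$ are: two classes of scalars, two classes of $\pm$ a nontrivial unipotent, the class of $\mathrm{diag}(1,-1)$, and three classes for the irreducible polynomials $x^2+1$, $x^2+x-1$, $x^2-x-1$. That makes $8$, so three degrees are missing, with $a^2+b^2+c^2=24$. A sum of three squares divisible by $4$ has all terms even, and $(a/2)^2+(b/2)^2+(c/2)^2=6$ forces $1+1+4$. So the missing degrees are $2,2,4$, and $H$ has the degrees $1,2,3,4$. In $\mathrm{AGL}(2,3)$, the group $H$ permutes the eight nontrivial characters of $C_3^2$ transitively; the stabilizer of one consists, in suitable coordinates, of the matrices with first row $(1,0)$, which is a copy of $S_3$, with degrees $1,1,2$. Each of these characters extends to its stabilizer, so we get the further degrees $8,8,16$. (Check: $48+64+64+256=432=9\cdot48$.) The set of degrees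 is $\{1,2,3,4,8,16\}$. The primes $2$ and $3$ both occur, but no degree is divisible by $6$.

The quotients $S_3$, $S_4$ and the group $\mathrm{AGL}(2,3)$ itself have Fitting series of lengths $2,3,4$, and in all of them the primes $2$ and $3$ stay apart. Can one go on and put a fifth layer underneath, keeping $2$ and $3$ apart? And how much "keeping apart" is needed in order to bound the number of layers at all? To ask this properly we need some notation.

**Definition (degree graph).** For a group $G$ let $\mathrm{cd}(G)=\{\chi(1)\mid\chi\in\mathrm{Irr}(G)\}$, and let $\rho(G)$ be the set of primes dividing some element of $\mathrm{cd}(G)$. The *prime vertex graph* $\Delta(G)$ has vertex set $\rho(G)$; distinct primes $p,q$ are adjacent if and only if $pq$ divides some $a\in\mathrm{cd}(G)$. For primes $q\neq r$ we write $q\not\sim r$ if $qr$ divides no element of $\mathrm{cd}(G)$.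

For $\mathrm{AGL}(2,3)$ the graph consists of two isolated vertices $2$ and $3$. Since $\mathrm{cd}(G/N)\subseteq \mathrm{cd}(G)$, and the degree of an irreducible constituent of $\chi_N$ divides $\chi(1)$ for $N\trianglelefteq G$, the relation $q\not\sim r$ passes to quotients and to normal subgroups.

**Definition (Fitting height).** For solvable $G$ let $F=F(G)$ and $F_2(G)/F=F(G/F)$, and so on; the length of this Fitting series is the *Fitting height* $h(G)$. We write throughout
$$X=G/F(G),\qquad \hat X=G/F_2(G)=X/F(X).$$

**Definition (bounded Fitting height).** Let $\mathcal G$ be a graph that occurs as $\Delta(G)$ for some solvable $G$. It *has bounded Fitting height* if there is a bound on the Fitting height of any solvable group $H$ with $\Delta(H)\cong\mathcal G$.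

The problem comes from "An Overview of Graphs" (doi:10.1216/rmj-2008-38-1-175). The following results are known.

1. If $G$ is solvable and $\Delta(G)$ is disconnected, then $h(G)\le4$.
2. The graph with two vertices and one edge does not have bounded Fitting height.
3. (Lewis) Let $\mathcal G$ be a graph with $n$ vertices that occurs as $\Delta(G)$ for some solvable $G$. Then $\mathcal G$ has bounded Fitting height if and only if $\mathcal G$ has at most one vertex of degree $n-1$.
4. (Moretó) If $G$ is solvable and $\Delta(G)$ has bounded Fitting height, then $h(G)\le31$, and $h(G)\le7$ if $|G|$ is odd.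

**Conjecture.** Let $G$ be a solvable group where $\Delta(G)$ is a graph with bounded Fitting height. Then $G$ has Fitting height at most $4$.

The conjecture is true. Let $\pi_0=\pi_0(G)$ be the set of vertices of $\Delta(G)$ adjacent to all other vertices, that is, of degree $n-1$ where $n=|\rho(G)|$; let $\pi(H)$ be the set of primes dividing $|H|$.

**Theorem A.** Let $G$ be solvable and suppose $\Delta(G)$ has at most one vertex of degree $n-1$. Then $h(G)\le4$. Moreover $h(G)=4$ if and only if $G$ has a factor group isomorphic to $\mathrm{AGL}(2,3)$; otherwise $h(G)\le3$. In particular $h(G)\le3$ if $|G|$ is odd.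

By Lewis' theorem the hypothesis of Theorem A says exactly that $\Delta(G)$ has bounded Fitting height (if $\rho(G)=\emptyset$, then $G$ is abelian). So Theorem A proves the conjecture. It follows from a statement about all solvable groups.

**Theorem B.** Let $G$ be any solvable group. Then one of the following holds.

* (a) $\hat X=A\times T$ with $A$ an abelian $\pi_0'$-group and $T$ a $\pi_0$-group.
* (b) $2,3\in\rho(G)$, $2\not\sim3$, $G$ has a factor group $\mathrm{AGL}(2,3)$, and $\hat X=A\times B$ with $A$ an abelian $\pi_0'$-group; $B$ has a normal subgroup $C_3\times T$ of index $2$ with $T\trianglelefteq B$ a $\pi_0$-group of order prime to $6$, and $B/T\cong S_3$.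

In $\mathrm{AGL}(2,3)$ no vertex has degree $n-1=1$, and the height is $4$, so the bound $4$ is attained. Here $\hat X=S_3$, which is alternative (b) with $A=T=1$. For odd order the bound $3$ is attained too. Identify $C_5^3$ with $\mathbb F_{125}$; the group $\mathbb F_{125}^\times$ has order $124=4\cdot31$, and the map $x\mapsto x^5$, of order $3$, normalizes its subgroup of order $31$ and acts on it without fixed points other than $1$. Let $K=31{:}3$ be generated by the two and $G=C_5^3\rtimes K$. The degrees of $K$ are $1$ and $3$. The subgroup of order $31$ moves every nonzero vector, and each of the $31$ subgroups of order $3$ fixes $5-1=4$ nonzero vectors. As $31\cdot4=124$, and no nonzero vector can be fixed by two of these subgroups (together they generate an element of order $31$), *each nonzero vector is fixed by exactly one Sylow $3$-subgroup of $K$.* The same holds for the nontrivial characters of $C_5^3$, by the same count on the dual. So all stabilizers have order $3$, all the remaining degrees are $31$, $\mathrm{cd}(G)=\{1,3,31\}$, and the height is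 $3$. The sentence in italics is the pattern that governs the whole proof.

The smallest graphs can be treated by hand. If $\rho(G)=\{p\}$, then by Itô's theorem (recalled below as (F1)) every other prime has a normal abelian Sylow subgroup; their product is an abelian normal Hall $p'$-subgroup with a $p$-group as quotient, so $h(G)\le2$.

## 2. Coprime action, extension of characters and semilinear groups

We collect the textbook facts that will be used.

* (F1) Itô: for solvable $G$ and a prime $s$, $s\nmid\chi(1)$ for all $\chi\in\mathrm{Irr}(G)$ if and only if $G$ has a normal abelian Sylow $s$-subgroup.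
* (F2) Gaschütz: for solvable $G$, $F/\Phi(G)$ is a faithful completely reducible $G/F$-module (a direct sum of irreducible modules, possibly of several characteristics), and it is complemented in $G/\Phi(G)$.
* (F3) The Clifford and Gallagher correspondences. An invariant linear character of an abelian complemented normal subgroup extends. An invariant character of a normal subgroup whose order is coprime to its index extends.
* (F4) Coprime action. Let $Q$ act on $B$, $(|Q|,|B|)=1$, one of them solvable. Then $B=[B,Q]C_B(Q)$ and $[B,Q,Q]=[B,Q]$; if $B$ is abelian, $B=[B,Q]\times C_B(Q)$. For a $Q$-invariant $N\trianglelefteq B$, $C_{B/N}(Q)=C_B(Q)N/N$; so if $Q$ is trivial on $N$ and on $B/N$, it is trivial on $B$. If $B$ is a nilpotent group and $Q$ is trivial on $B/\Phi(B)$, it is trivial on $B$. If $B$ is abelian, $|C_{\mathrm{Irr}(B)}(Q)|=|C_B(Q)|$, since a character is $Q$-fixed exactly if it is trivial on $[B,Q]$. Glauberman's lemma (Isaacs, *Character Theory*, 13.8): if $B$ acts transitively and $Q$ acts on a set, compatibly with the action of $Q$ on $B$, then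 $Q$ fixes a point of the set.
* (F5) A primitive solvable permutation group $P\ne1$ has a unique minimal normal subgroup; it equals $F(P)$ and is elementary abelian, regular and self-centralizing.
* (F6) Galois descent: if a finite group $Q$ acts semilinearly on a finite vector space $V$ over a finite field $k$ and $Q\to\mathrm{Aut}(k)$ is injective, then $|C_V(Q)|=|V|^{1/|Q|}$.

For (F6) think of $x\mapsto x^2$ on $\mathbb F_8$: a group of order $3$ with $2=8^{1/3}$ fixed points. We shall also use, for a group $Q$ of isometries of a nondegenerate form on $W$, that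
$$[W,Q]=C_W(Q)^\perp. \tag{1}$$
Indeed $w\in[W,Q]^\perp$ means $(w,ug-u)=0$, i.e. $(wg^{-1}-w,u)=0$, for all $u\in W$, $g\in Q$; this says $w\in C_W(Q)$. Now take orthogonal complements.

**Semilinear groups.** For $|V|=\ell^n$, $\ell$ prime, identify $V$ with $\mathbb F_{\ell^n}$ and put $\Gamma_0(V)=\mathbb F_{\ell^n}^\times$ (multiplications) and $\Gamma(V)=\Gamma L(1,\ell^n)$, the group of maps $x\mapsto ax^{\tau}$ with $a\ne0$ and $\tau$ a field automorphism. Three properties matter. First, $\Gamma_0(V)$ is semiregular on $V^\#=V\setminus\{0\}$, and $\Gamma/\Gamma_0$ is cyclic. Second, an element of $\Gamma(V)$ outside $\Gamma_0(V)$ centralizes at most $\ell^{n/2}-1$ elements of $\Gamma_0(V)$, because it acts on $\Gamma_0(V)$ as a nontrivial field automorphism, whose fixed field is a proper subfield. Third, *a subgroup of $\mathrm{GL}(V)$ that normalizes a cyclic irreducible subgroup lies in $\Gamma(V)$ for a suitable identification*: the algebra spanned by the cyclic group is commutative and acts faithfully and irreducibly, so it is a field of order $|V|$, over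 which $V$ has dimension $1$, and the normalizer acts on this field by field automorphisms. For example, $\Gamma(\mathbb F_8)$ has order $21$, and the group $31{:}3$ of Section 1 lies in $\Gamma(\mathbb F_{125})$.

## 3. Two nonadjacent primes and the orbits on the characters of the Fitting subgroup

Let $G$ be solvable and $W=\mathrm{Irr}(F/\Phi(G))$, written additively. As the dual of $F/\Phi(G)$ it is, by (F2), a faithful completely reducible $X$-module. Let $\lambda\in W$ and let $G/\Phi(G)=(F/\Phi(G))\rtimes H$ with $H\cong X$. Then $\lambda$ extends to its stabilizer (F3); multiplying the extension by $\psi\in\mathrm{Irr}(X_\lambda)$ and inducing gives an irreducible character by Gallagher and Clifford. So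
$$|X:X_\lambda|\,\psi(1)\in\mathrm{cd}(G)\qquad(\lambda\in W,\ \psi\in\mathrm{Irr}(X_\lambda)).\tag{2}$$

Suppose $q\not\sim r$. Then (2) has two consequences: $qr\nmid|X:X_\lambda|$; and if $r$ divides $|X:X_\lambda|$, then $q$ divides neither $|X:X_\lambda|$ nor any $\psi(1)$, so by (F1) *$X_\lambda$ has a normal abelian Sylow $q$-subgroup, and it is a Sylow $q$-subgroup of $X$.* The roles of $q$ and $r$ may be exchanged.

The first thing to try is to use this for one irreducible submodule $V$ of $W$. If we knew that $r$ divides $|X:X_\lambda|$ for *all* $\lambda\in V^\#$, every $\lambda\in V^\#$ would be fixed by exactly one Sylow $q$-subgroup of $X$, as in the example $31{:}3$. This deserves a name.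

**Definition (the condition $\mathcal N_q$).** Let $K$ act on the elementary abelian $\ell$-group $V\ne0$. The pair $(K,V)$ *satisfies $\mathcal N_q$* if Sylow $q$-subgroups of $K$ act nontrivially on $V$ and for each $v\in V^\#$ there is $Q_v\in\mathrm{Syl}_q(K)$ with $Q_v\trianglelefteq C_K(v)$. Here $\ell=q$ is allowed. Then $Q_v$ is the only Sylow $q$-subgroup of $K$ that fixes $v$, since any other one would be a Sylow $q$-subgroup of $C_K(v)$.

Two examples: $(31{:}3,\ C_5^3)$ satisfies $\mathcal N_3$, by Section 1. And $(\mathrm{GL}(2,3),\ C_3^2)$ satisfies $\mathcal N_3$, since vector stabilizers are copies of $S_3$ and have a normal subgroup of order $3$; here $\ell=q=3$, and the four Sylow subgroups have $2$ nonzero fixed vectors each, $4\cdot2=8$.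

**Lemma 1.** Let $K$ act on $V=V_1\oplus V_2$ with nonzero $K$-invariant abelian summands, each elementary abelian or a direct sum of elementary abelian groups, possibly of different characteristics. If each $v\ne0$ in $V$ has a $Q_v\in\mathrm{Syl}_q(K)$ with $Q_v\trianglelefteq C_K(v)$, then Sylow $q$-subgroups of $K$ act trivially on $V$.

**Proof.** For $v_i\in V_i^\#$, $Q_{v_1+v_2}$ fixes $v_1$ and $v_2$, so $Q_{v_1}=Q_{v_1+v_2}=Q_{v_2}$. As $v_1,v_2$ are arbitrary, all these subgroups are the same one, and it centralizes $V_1$ and $V_2$. Its conjugates do the same. $\square$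

**Lemma 2.** Let $G$ be solvable, $q\not\sim r$, $q,r\mid|X|$, and $O_r(X)\ne1$. Then $O_q(X)=1$, Sylow $q$-subgroups of $X$ are abelian, and there is an irreducible $V\le W$, not centralized by $O_r(X)$, such that $(X,V)$ satisfies $\mathcal N_q$.

**Proof.** We use $O_r(X)$ to force the same alternative for all $\lambda\in V^\#$. As $W$ is faithful and completely reducible, there is an irreducible $V\le W$ not centralized by $O_r(X)$. Then $C_V(O_r(X))=0$, so $O_r(X)\not\le X_\lambda$ for $\lambda\in V^\#$. Since $O_r(X)$ lies in every Sylow $r$-subgroup of $X$, $X_\lambda$ contains none of them, and $r\mid|X:X_\lambda|$. So $X_\lambda$ has a normal abelian $Q_\lambda\in\mathrm{Syl}_q(X)$.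

Next we show: *no normal $q$-subgroup of $X$ acts nontrivially on an irreducible submodule $V_2\neq V$ of $W$.* Otherwise, by the argument just given, $q\mid|X:X_{\lambda_2}|$ for $\lambda_2\in V_2^\#$. As $V\cap V_2=0$, we have $X_{\lambda+\lambda_2}=X_\lambda\cap X_{\lambda_2}$ for $\lambda\in V^\#$, so $qr\mid|X:X_{\lambda+\lambda_2}|$, which contradicts (2).

If Sylow $q$-subgroups were trivial on $V$, then $Q_\lambda\le C_X(V)\le X_\lambda$ would be a normal Sylow $q$-subgroup of $C_X(V)$, hence characteristic there, and $1\ne Q_\lambda\trianglelefteq X$. As $W$ is faithful, $Q_\lambda$ acts nontrivially on some irreducible $V_2$, and $V_2\ne V$: a contradiction. So $\mathcal N_q$ holds. Finally $O_q(X)$ lies in every $Q_\lambda$, so it is trivial on $V$; it is trivial on all other irreducible submodules of $W$ by the statement in italics; so $O_q(X)=1$. $\square$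

This first approach stops at the hypothesis $O_r(X)\ne1$. If $O_q(X)=O_r(X)=1$, nothing so far prevents the roles of $q$ and $r$ from changing from one $\lambda$ to the next. Here is an example where the index condition holds with changing roles. Let $P=A\Gamma L(1,8)$ be the group of maps $z\mapsto az^{\tau}+b$ of $\mathbb F_8$, of order $8\cdot7\cdot3=168$; $F(P)$ is the group of translations, of order $8$, so it is prime to $3\cdot7$. *Every subset of the eight points is stabilized by a Sylow $3$-subgroup or by a Sylow $7$-subgroup of $P$.* To check this, note that the involutions of $P$ are the translations, which have no fixed points, and that a Sylow $7$-subgroup has one fixed point and one orbit of length $7$. So Sylow $7$-subgroups take care of the sizes $0,1,7,8$, every point being the fixed point of some of them. For the rest, passing to complements, we may take sizes $2,3,4$. $P$ is $2$-transitive, so the stabilizer of two points has order $3$; this does pairs. A triple is stabilized by no involution and no element of order $7$, so its stabilizer has order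 $1$ or $3$ and its orbit has length $168$ or $56$; there are $\binom83=56$ triples, so the stabilizers have order $3$. Among the $70$ sets of size $4$ there are $14$ affine planes over $\mathbb F_2$; these form one orbit, with stabilizers of order $12$. A $4$-set invariant under a translation by $b$ has the form $\{u,u+b,w,w+b\}$ and is an affine plane. So the $56$ others have stabilizers of order $1$ or $3$, hence $3$. Thus on the permutation module $\mathbb F_2^8$, whose vectors are the subsets, no orbit length is divisible by $21$. (This module is not of the form $W$, since $O_2(P)\ne1$ and the characteristic is $2$; but the index condition by itself cannot tell.)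

The way past this point has two parts. The first is a complete description of the pairs with $\mathcal N_q$, in Section 4. The second, in Section 5, proves that $O_q(X)$ and $O_r(X)$ cannot both be trivial: in a minimal counterexample the first approach can be applied one layer higher, inside $X$, and it produces normal subgroups $L$ and $M$ of $X$, generated by Sylow $q$- and by Sylow $r$-subgroups, whose structure is known so precisely that the changing roles can be counted out. The group $A\Gamma L(1,8)$ will be the last one to survive.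

## 4. Vector spaces partitioned by the fixed spaces of Sylow subgroups

**Lemma 3.** Let $K$ be solvable, $(K,V)$ satisfy $\mathcal N_q$, $|V|=\ell^n$, $C=C_K(V)$, $L=O^{q'}(K)$, $N=|\mathrm{Syl}_q(K)|$, $Q\in\mathrm{Syl}_q(K)$.

* (a) The $C_V(Q')$, $Q'\in\mathrm{Syl}_q(K)$, are distinct, all of the same order $\ell^m>1$, and the sets $C_V(Q')^\#$ partition $V^\#$. So $N=(\ell^n-1)/(\ell^m-1)>1$, $m\mid n$, $N>\ell^{n-m}\ge\ell^{n/2}$, and $V$ is an irreducible $L$-module.
* (b) $Q_0:=Q\cap C=O_q(C)$ and $[C,L]\le Q_0$.
* (c) $K/C\le\Gamma(V)$, or $|V|=9$, $q=3$ and $\mathrm{SL}(2,3)\le K/C\le\mathrm{GL}(2,3)$.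
* (d) If $K/C\le\Gamma(V)$, let $K_0/C=(K/C)\cap\Gamma_0(V)$. Then $K/K_0$ is cyclic, $Q\cap K_0=Q_0$, $m=n/c$ with $c=|Q/Q_0|$, $L=(L\cap K_0)Q$, and $N$ divides $|(L\cap K_0)C/C|$.

Recall that $L=O^{q'}(K)$ is the subgroup generated by all Sylow $q$-subgroups of $K$. For $31{:}3$ on $C_5^3$ we have $\ell=5$, $n=3$, $m=1$, $c=3$ and $N=124/4=31$.

### 4.1. The partition, the kernel and the semilinear case

**Proof of (a).** We turn $\mathcal N_q$ into a counting statement. For $v\in V^\#$ and $Q'\in\mathrm{Syl}_q(K)$ we have $v\in C_V(Q')$ if and only if $Q'=Q_v$. So the sets $C_V(Q')^\#$ are disjoint and cover $V^\#$. Sylow $q$-subgroups are conjugate, so the $C_V(Q')$ have the same order $\ell^m$, and $\ell^m>1$ since they cover $V$. In particular they are distinct, and $N=(\ell^n-1)/(\ell^m-1)$. If $N=1$, then $C_V(Q)=V$, which is excluded. From $(\ell^m-1)\mid(\ell^n-1)$ we get $m\mid n$; also $m<n$, so $N=1+\ell^m+\dots+\ell^{n-m}>\ell^{n-m}\ge\ell^{n/2}$.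

Let $0\ne V_1<V$ be an $L$-submodule, $|V_1|=\ell^{n_1}$. Sylow $q$-subgroups of $K$ lie in $L$ and are conjugate in $L$, so $|C_{V_1}(Q')|=\ell^{m_1}$ does not depend on $Q'$, and $\ell^{n_1}-1=N(\ell^{m_1}-1)$. Hence $m_1\ge1$; $m_1<n_1$ as $N>1$; $n_1<n$, and so $m_1<m$. Eliminating $N$,
$$(\ell^{n_1}-1)(\ell^m-1)=(\ell^n-1)(\ell^{m_1}-1).$$
Subtract $1$ on both sides. The right side becomes $\ell^{n+m_1}-\ell^n-\ell^{m_1}$, which $\ell$ divides exactly $m_1$ times; the left side becomes $\ell^{n_1+m}-\ell^{n_1}-\ell^m$, divisible by $\ell^{\min(n_1,m)}$ with $\min(n_1,m)>m_1$. This is a contradiction.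

**Proof of (b).** Here we control the kernel. Let $v\in V^\#$. As $C\trianglelefteq C_K(v)$ and $Q_v$ is the normal Sylow $q$-subgroup of $C_K(v)$, $Q_v\cap C$ is a normal Sylow $q$-subgroup of $C$, i.e. $Q_v\cap C=O_q(C)$; and $C$ and $Q_v$ normalize each other, so $[C,Q_v]\le C\cap Q_v=O_q(C)$. By (a) every Sylow $q$-subgroup is some $Q_v$, and these generate $L$.

**Proof of (d).** Here we read off the parameters in the semilinear case. $K/K_0$ embeds in the cyclic group $\Gamma/\Gamma_0$. Write $Q=Q_v$. Elements of $Q\cap K_0$ act as elements of the semiregular group $\Gamma_0(V)$ and fix $v$, so they act trivially; thus $Q\cap K_0=Q\cap C=Q_0$, and $Q/Q_0$ embeds in $\mathrm{Gal}(\mathbb F_{\ell^n}/\mathbb F_\ell)$. Now (F6) gives $m=n/c$. The group $L/(L\cap K_0)$ is cyclic and generated by $q$-elements, so it is a $q$-group, and $L=(L\cap K_0)Q$. The images of the Sylow $q$-subgroups in $K/C$ have distinct fixed spaces, so they are distinct and $N=|\mathrm{Syl}_q(LC/C)|$, which divides $|LC/C:QC/C|$. As $QC/C$ meets $\Gamma_0(V)$ trivially, this index is $|(L\cap K_0)C/C|$.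

It remains to prove (c). The group $K/C$ satisfies $\mathcal N_q$ on $V$ (with $Q_vC/C$ in the role of $Q_v$), so *from now on $C=1$.* Then $O_q(K)=1$, because it lies in all $Q_v$ and so acts trivially; $O_\ell(K)=1$, because $V$ is irreducible and faithful. For a normal $q'$-subgroup $B$ of $K$ and $v\in V^\#$, the groups $C_B(v)$ and $Q_v$ normalize each other, so
$$[C_B(v),Q_v]\le B\cap Q_v=1\qquad(v\in V^\#).\tag{3}$$
Equation (3) is the tool for everything that follows: what fixes $v$ inside $B$ commutes with $Q_v$.

### 4.2. Imprimitive modules: a generating function for supports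

**Step 1.** *If $V$ is imprimitive, then $K\le\Gamma(V)$.* Let $V=V_1\oplus\dots\oplus V_k$, $k\ge2$, be permuted transitively by $K$, and $x=|V_1|-1$. The purpose of the step is to count vectors according to the size of their support.

Let $O_1,\dots,O_g$ be the orbits of $Q$ on the blocks and, for $i\in O_j$, $f_j=|C_{V_i}(N_Q(V_i))|$, which depends only on $j$. A $Q$-fixed vector restricted to $O_j$ is determined by its component in one block $V_i$, $i\in O_j$; this component can be any element of $C_{V_i}(N_Q(V_i))$. So the restriction is zero or has full support $O_j$, and there are $f_j-1$ nonzero possibilities. Conjugate subgroups give the same count, so counting $V^\#$ by support size with the partition in (a) gives the polynomial identity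
$$(1+xz)^k-1=N\Big(\prod_j\bigl(1+(f_j-1)z^{|O_j|}\bigr)-1\Big).\tag{4}$$
The coefficient of $z^k$ is $x^k=N\prod_j(f_j-1)$; so all $f_j>1$. The coefficient of $z$ is $kx=Na_1$ with $a_1=\sum_{|O_j|=1}(f_j-1)$.

*Let $q$ be odd.* No orbit has length $2$, so the coefficient of $z^2$ on the right comes from pairs of singleton orbits, and is at most $Na_1^2/2$. Thus $\binom k2x^2\le Na_1^2/2=k^2x^2/(2N)$, and $N\le k/(k-1)\le2$. But $N\equiv1\pmod q$ and $N>1$, so $N\geq q+1\ge4$, a contradiction.

*Let $q=2$.* By (4) the roots of $\prod_j(1+(f_j-1)z^{|O_j|})=\bigl((1+xz)^k+N-1\bigr)/N$ are the $k$ distinct numbers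
$$z_\zeta=\frac{\rho\zeta-1}{x},\qquad \zeta^k=-1,\qquad \rho=(N-1)^{1/k}>0.$$
As $a_1>0$, singleton orbits exist, and each gives a real root $-1/(f_j-1)$. A root $z_\zeta$ is real only for real $\zeta$, i.e. $\zeta=-1$ and $k$ odd. The roots being distinct, $k\ge3$ is odd and there is exactly one singleton orbit. The other orbits have even length, so the other factors are even polynomials, without real roots. Hence $\{z_\zeta:\zeta\ne-1\}$ is closed under negation. Its sum is zero, and $\sum_{\zeta\ne-1}\zeta=1$ as the sum of all $\zeta$ is $0$; so $\rho-(k-1)=0$, that is, $\rho=k-1$. If $-z_\zeta=z_{\zeta'}$, then $2-\rho\zeta=\rho\zeta'$, so $|2-\rho\zeta|=\rho$, i.e. $4-4\rho\,\mathrm{Re}\,\zeta=0$ and $\mathrm{Re}\,\zeta=1/\rho$. At most two points of the unit circle have a given real part, so $k-1\le2$, whence $k=3$, $\rho=2$, $N=1+\rho^3=9$. Now $9=1+\ell^m+\ell^{2m}+\cdots$ with at least two terms. The sum $\ell^m+\ell^{2m}+\cdots=8$ forces $\ell=2$; since $2+4=6$, $2+4+8>8$ and $4+16>8$, there is only one term, $\ell^m=8$, $n=2m=6$. So $|V|=64$, $|V_i|=4$, $x=3$.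 The roots are $-1$ (for $\zeta=-1$) and $\pm i/\sqrt3$ (for $\zeta=e^{\pm i\pi/3}$). So the singleton orbit has $f-1=1$, and the remaining orbit, of length $2$, has $f-1=3$. In words: $Q$ fixes exactly one block $V_i$, with $|C_{V_i}(Q)|=2$; it swaps the other two blocks; and the stabilizer in $Q$ of either of these two acts trivially on both.

*$|Q|=2$.* Suppose $1\ne y\in Q$ fixes all blocks. Then $y$ is trivial on the swapped blocks $V_j,V_{j'}$. Let $v\in V_j^\#$. The $q$-element $y$ lies in $C_K(v)$, so $y\in Q_v$. As $Q_v$ fixes $v$, the block fixed by $Q_v$ is $V_j$, and $Q_v$ swaps $V_i$ and $V_{j'}$. The statement just proved, applied to $Q_v$, shows that $y$ is trivial on $V_i$. So $y=1$, a contradiction. Hence $Q$ acts faithfully on the three blocks, and $|Q|=2$.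

So $K\le S_3\wr S_3$ has order $2\cdot3^a$, and $K=BQ$ with $B$ a normal $3$-group of index $2$. Its orbits on the blocks have equal length, and length $1$ is impossible as $K$ is transitive on three blocks; so $B$ is transitive. Let $B_d\le C_3^3$ be the kernel of $B$ on the blocks; $|B:B_d|=3$. If $\beta\in B\setminus B_d$ had $\beta^3=1$, it would fix $w=v+v\beta+v\beta^2\ne0$ for $v\in V_1^\#$, and by (3) it would commute with $Q_w$; but on the blocks $\beta$ is a $3$-cycle and $Q_w$ a transposition. So each $\beta\in B\setminus B_d$ has order $9$. As $\beta$ centralizes $\beta^3\in B_d$ and permutes the blocks transitively, $\beta^3$ is nontrivial on each $V_i$. An element of order $3$ of $\mathrm{GL}(2,2)$ has no nonzero fixed vector, so $\beta^3$ has none on $V$. Hence each irreducible $\langle\beta\rangle$-submodule of $V$ is faithful and has dimension $6$, the order of $2$ modulo $9$. So $\langle\beta\rangle$ is irreducible on $V$.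

It remains to see that $K$ normalizes some such $\langle\beta\rangle$. First, $|B_d|\ne27$: otherwise some $d\in B_d$ is nontrivial on $V_1$ only; for $v\in V_2^\#$, $d$ commutes with $Q_v$ by (3), but $Q_v$ swaps $V_1$ and $V_3$, a contradiction. As $1\ne\beta^3\in B_d$, $|B_d|\in\{3,9\}$. If $|B_d|=3$, then $\langle\beta\rangle=B\trianglelefteq K$. If $|B_d|=9$, the $18$ elements of $B\setminus B_d$ all have order $9$, and $B$ has exactly $18/6=3$ cyclic subgroups of order $9$; they are normal in $B$, having index $3$, and $Q$, of order $2$, fixes one of the three. In each case $K$ normalizes a cyclic irreducible subgroup, so $K\le\Gamma(V)$ by Section 2.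

### 4.3. Primitive modules: reduction to a group of class two

**Step 2.** *If $V$ is primitive, then $K\le\Gamma(V)$, or $K$ has a normal $s$-subgroup $T_s$ of class $2$ with the properties listed below.* By Clifford's theorem $V$ is homogeneous for each normal subgroup of $K$, and so abelian normal subgroups are cyclic. Let $A_0$ be a maximal abelian normal subgroup. Recall that $O_\ell(K)=1$, so $\ell\nmid|A_0|$.

Suppose $C_K(A_0)=A_0$. Over $\overline{\mathbb F}_\ell$ the constituents of $V_{A_0}$ are faithful linear characters $\lambda$, and the inertia group of such a $\lambda$ is $C_K(A_0)=A_0$. The absolutely irreducible constituents of $V$ are distinct Galois conjugates, each of multiplicity one. By Clifford one lying over $\lambda$ is induced from $\lambda$. So each is multiplicity-free on $A_0$, and two distinct ones have no common constituent on $A_0$. Hence $V_{A_0}$ is multiplicity-free; being homogeneous, it is irreducible. As $A_0$ is cyclic and normal in $K$, $K\le\Gamma(V)$.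

Otherwise choose a chief factor $T/A_0$ of $K$ with $T\le C_K(A_0)$; it is an $s$-group for some prime $s$. By maximality of $A_0$, $T$ is nonabelian, and $Z(T)=A_0$ since $A_0\le Z(T)<T$. So $T$ is nilpotent. Let $T_s=O_s(T)$ and $Z_s=Z(T_s)=O_s(A_0)$, a cyclic group. Then $T_s/Z_s\cong T/A_0$ is a chief factor of $K$. For $x,y\in T_s$ we have $[x,y]\in Z_s$ and $[x,y]^s=[x^s,y]=1$; so $|T_s'|=s$ and $T_s'=\Omega_1(Z_s)$. Commutators give a nondegenerate alternating form on $T_s/Z_s$ with values in $T_s'$, preserved by $K$ up to the action on $T_s'$. So $|T_s/Z_s|=s^{2k}$ with $k\geq1$. Since $O_\ell(K)=O_q(K)=1$, $s\ne\ell,q$.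

Each constituent of $V_{T_s}$ over $\overline{\mathbb F}_\ell$ lies over a faithful character of $Z_s$. Let $\chi$ be its character. For $y\in T_s\setminus Z_s$ some $[y,x]\ne1$ acts as a scalar different from $1$, and $\chi(y)=\chi(y^x)$ is that scalar times $\chi(y)$; so $\chi(y)=0$. Hence $\chi$ vanishes off $Z_s$, and its degree is $s^k$. Consequently, *for $B_1\le T_s$ with $B_1\cap Z_s=1$ the character of $V_{B_1}$ is a multiple of the regular character, and*
$$|C_V(B_1)|=|V|^{1/|B_1|}.\tag{5}$$

Now there are two cases. Either $s$ is odd, or $|Z_s|\ge4$, or $T_s$ is extraspecial of $+$ type (Step 3); or $s=2$, $|Z_s|=2$ and $T_s$ is extraspecial of $-$ type (Step 4).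

### 4.4. Counting Lagrangian complements

**Step 3.** *Assume $s$ odd, or $|Z_s|\ge4$, or $T_s$ extraspecial of $+$ type. We derive a contradiction*, by applying (3) to large elementary abelian subgroups and counting them. Let $\mathcal B$ be the set of elementary abelian $B_1\le T_s$ of order $s^k$ with $B_1\cap Z_s=1$ and $\bar B_1=B_1Z_s/Z_s$ Lagrangian (equal to its own orthogonal complement).

*$\mathcal B\ne\emptyset$.* Let $s$ be odd or $|Z_s|\ge4$. In $T_s$ we have $(xy)^s=x^sy^s[y,x]^{s(s-1)/2}$. The last factor is $1$ if $s$ is odd, and lies in $\Omega_1(Z_s)\le Z_s^s$ if $s=2$ and $|Z_s|\ge4$. So $y\mapsto y^s$ induces a homomorphism $T_s/Z_s\to Z_s/Z_s^s$. Its kernel is $K$-invariant and has index at most $s$ in a chief factor of order at least $s^2$, so it is everything: each $y^s$ has the form $z^s$ with $z\in Z_s$, and $(yz^{-1})^s=1$. Thus every coset of $Z_s$ contains an element of order dividing $s$. The preimage $\hat B$ of a Lagrangian is abelian, $\Omega_1(\hat B)$ maps onto the Lagrangian, and a complement of $\Omega_1(Z_s)$ in $\Omega_1(\hat B)$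 belongs to $\mathcal B$. In the $+$ type case take the preimage of a totally singular Lagrangian, which is elementary abelian, and a complement of $Z_s$ in it.

*Claim. Let $K_1\trianglelefteq K$ with $q\mid|K_1|$. Then Sylow $q$-subgroups of $K_1$ do not centralize $T_s'$.* Suppose they do. $(K_1,V)$ satisfies $\mathcal N_q$ with $Q_v\cap K_1$ in the role of $Q_v$. Take $B_1\in\mathcal B$ and $v\in C_V(B_1)^\#$, which exists by (5), and put $Q_1=Q_v\cap K_1$. By (3), applied to the normal $q'$-subgroup $T_s$, $Q_1$ centralizes $B_1$. It preserves the form, so by (1)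
$$[T_s/Z_s,Q_1]=C_{T_s/Z_s}(Q_1)^\perp\le\bar B_1^\perp=\bar B_1\le C_{T_s/Z_s}(Q_1),$$
whence $[T_s/Z_s,Q_1]=0$ by coprimeness. Also $Q_1$ centralizes $\Omega_1(Z_s)=T_s'$, hence the cyclic $s$-group $Z_s$ (an $s'$-group of automorphisms of a cyclic $s$-group that is trivial on $\Omega_1$ is trivial), hence $T_s$ by (F4). So $O^{q'}(K_1)$ centralizes $T_s$. But $O^{q'}(K_1)$ is irreducible on $V$ by (a), so its centralizer in $\mathrm{End}(V)$ is a finite division ring, i.e. a field, and $T_s$ is abelian, a contradiction.

*The action of $Q$.* Put $D=T_s'$, of order $s$. Applied to $K_1=C_K(D)$, the claim gives $q\nmid|C_K(D)|$, so $Q$ acts faithfully on $D$. Hence $s$ is odd, and $c:=|Q|\ge2$ divides $s-1$.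

*$C_{T_s}(Q')\in\mathcal B$ for each $Q'\in\mathrm{Syl}_q(K)$, and if $B_1\in\mathcal B$ and $v\in C_V(B_1)^\#$, then $C_{T_s}(Q_v)=B_1$.* Let $B_1,v$ be as stated and $Q'=Q_v$; by (3) it centralizes $B_1$. As $\bar B_1$ is Lagrangian, commutators identify $T_s/B_1Z_s$ with $\mathrm{Hom}(\bar B_1,D)$. So each element of $Q'$ acts on $T_s/B_1Z_s$ by the same scalar as on $D$, which is not $1$ for nonidentity elements; thus $Q'$ has no nontrivial fixed points there. Also $C_{Z_s}(Q')=1$, as otherwise it would contain $\Omega_1(Z_s)=D$. So $C_{T_s}(Q')\le B_1Z_s=B_1\times Z_s$, and $C_{T_s}(Q')=B_1$. By conjugacy $C_{T_s}(Q')\in\mathcal B$ for all $Q'$.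

*Counting.* Since $V_D$ is homogeneous and faithful, $\mathbb F_\ell[D]\subseteq\mathrm{End}(V)$ is a field, on which each $Q'$ acts faithfully by conjugation. Let $\sigma=s^k$ and $b=n/\sigma$, so that $|C_V(B_1)|=\ell^b$ for $B_1\in\mathcal B$ by (5). For $B'=C_{T_s}(Q')$, the space $C_V(B')$ is invariant under $D$ and under $Q'$. By (F6), applied to $V$ and to $C_V(B')$ over the field $\mathbb F_\ell[D]$,
$$|C_V(Q')|=\ell^{n/c},\qquad|C_V(Q')\cap C_V(B')|=\ell^{b/c}.$$
For $B_1\in\mathcal B$ the set $C_V(B_1)^\#$ is partitioned by its intersections with those $C_V(Q')$ for which $C_{T_s}(Q')=B_1$. So each $B_1$ equals $C_{T_s}(Q')$ for exactly $N_1=(\ell^b-1)/(\ell^{b/c}-1)$ Sylow subgroups $Q'$. With $\tau=\ell^{b/c}$ we get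
$$|\mathcal B|=\frac N{N_1}=\frac{(\tau^{c\sigma}-1)(\tau-1)}{(\tau^\sigma-1)(\tau^c-1)}.\tag{6}$$
On the other hand there are $\prod_{i=1}^k(s^i+1)$ Lagrangians and $s^k$ complements for each, so
$$|\mathcal B|=s^k\prod_{i=1}^k(s^i+1)<2s^{k(k+3)/2},\tag{7}$$
because $\prod_i(1+s^{-i})\le\prod_i(1+3^{-i})<e^{1/2}<2$.

*The two counts disagree.* $D$ acts without nonzero fixed vectors on $C_V(B_1)$, so $s\mid\ell^b-1=\tau^c-1$ and $\tau^c>s$. As $N>\tau^{(c-1)\sigma}$ and $N_1<\tau^c/(\tau-1)\le2\tau^{c-1}$,
$$|\mathcal B|>\tfrac12\tau^{(c-1)(\sigma-1)}\ge\tfrac12\tau^{c(\sigma-1)/2}>\tfrac12s^{(\sigma-1)/2}.$$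
With (7), $s^k-1-k(k+3)<2\log_s4$. For $k=1$ this is $s-5<2\log_s4$, which holds for $s=3$ and $s=5$ but not for $s\ge7$, where the left side is at least $2$ and the right side below $1.5$. For $k=2$ it is $s^2-11<2\log_s4$, true only for $s=3$. For $k\ge3$ the left side is at least $3^k-1-k(k+3)\ge8$ (going from $k$ to $k+1$ adds $2\cdot3^k-(2k+4)>0$), and the right side is below $2.6$. So $(s,k)$ is $(3,1)$, $(3,2)$ or $(5,1)$. For $c=2$, (6) reads $|\mathcal B|=(\tau^\sigma+1)/(\tau+1)$.

* $(3,1)$: $c=2$ and $\tau^2-\tau+1=12$, which has no integer solution.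
* $(3,2)$: $c=2$ and $|\mathcal B|=9\cdot4\cdot10=360$, but $\tau=2$ gives $513/3=171$ and $\tau\ge3$ gives at least $19684/4=4921$.
* $(5,1)$: $|\mathcal B|=30$. If $c=2$, then $\tau=2$ gives $11$ and $\tau\ge3$ gives at least $61$. If $c=4$, then $|\mathcal B|>\frac12 2^{12}$.

This contradiction finishes Step 3.

### 4.5. Extraspecial groups of minus type and the exceptional plane of order 9

**Step 4.** *Let $s=2$ and let $E:=T_2$ be extraspecial of $-$ type, of order $2^{1+2k}$, $Z=Z(E)$. We show that $|V|=9$, $q=3$, $\mathrm{SL}(2,3)\le K$.* Here $\ell$ and $q$ are odd, $Z$ acts as $\{\pm1\}$, and $K$ preserves the quadratic form on $E/Z$ given by squaring.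

*The action of $Q$ on $E$.* Totally singular subspaces of maximal dimension have dimension $k-1$. Take $B_1\le E$ elementary abelian of order $2^{k-1}$ with $B_1\cap Z=1$ and $\bar B_1$ totally singular, $v\in C_V(B_1)^\#$, and $Q=Q_v$. By (3) $Q$ centralizes $B_1$. So $[E/Z,Q]=C_{E/Z}(Q)^\perp$ lies in $\bar B_1^\perp$; by coprimeness it meets $C_{E/Z}(Q)\ge\bar B_1$ trivially. Hence it embeds isometrically in the anisotropic plane $\bar B_1^\perp/\bar B_1$. It is nonzero: else $Q$ centralizes $E/Z$ and $Z$, hence $E$; then $L$, which is irreducible on $V$, centralizes $E$, and $E$ lies in a field, a contradiction. As $E/Z$ is the orthogonal sum of $[E/Z,Q]$ and $C_{E/Z}(Q)$, the space $[E/Z,Q]$ is nondegenerate, so it has dimension $2$. The isometry group of an anisotropic plane over $\mathbb F_2$ is $S_3$ and $q$ is odd; hence $q=3$ and $|Q/C_Q(E)|=3$. Moreover $C_{E/Z}(Q)$ is the orthogonal complement of an anisotropic plane in a space of $-$ type, so $C_E(Q)$ (which maps onto $C_{E/Z}(Q)$ by (F4)) is extraspecial of $+$ type of order $2^{1+2(k-1)}$, or $C_E(Q)=Z$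 if $k=1$. By conjugacy this holds for all Sylow $q$-subgroups $Q'$. As $[N_E(Q'),Q']\le E\cap Q'=1$, $N_E(Q')=C_E(Q')$ has index $4$ in $E$. So all $E$-orbits on $\mathrm{Syl}_q(K)$ have length $4$, and $4\mid N$.

*$k\ge2$ is impossible.* We count pairs $(g,Q')$ with $g$ a noncentral involution of $E$ and $g\in C_E(Q')$. By (5), $|C_V(g)|=\ell^{n/2}$, and $v\in C_V(g)^\#$ implies $g\in C_E(Q_v)$ by (3). If $g\in C_E(Q')$, then $g\notin Z=Z(C_E(Q'))$, so $g$ is conjugate to $gz$, $\langle z\rangle=Z$, in the extraspecial group $C_E(Q')$, which acts on $C_V(Q')$. Since $z$ acts as $-1$, the eigenvalues $1$ and $-1$ of $g$ on $C_V(Q')$ have equal multiplicity, and $|C_V(g)\cap C_V(Q')|=\ell^{m/2}$. So $g$ lies in exactly $(\ell^{n/2}-1)/(\ell^{m/2}-1)$ of the groups $C_E(Q')$. A quadratic space over $\mathbb F_2$ of dimension $2k$ and $-$ type has $(2^k+1)(2^{k-1}-1)$ nonzero singular vectors, one of dimension $2(k-1)$ and $+$ type has $(2^{k-1}-1)(2^{k-2}+1)$; each gives two noncentral involutions. So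
$$(2^k+1)(2^{k-1}-1)\frac{\ell^{n/2}-1}{\ell^{m/2}-1}=N(2^{k-1}-1)(2^{k-2}+1),\quad\text{hence}\quad\frac{2^k+1}{2^{k-2}+1}=\frac{\ell^{n/2}+1}{\ell^{m/2}+1},$$
using $N=(\ell^n-1)/(\ell^m-1)$. The left side is less than $4$. Put $y=\ell^{m/2}$, an odd integer with $y\ge3$; $n/m\ge2$, and the right side is $(y^{n/m}+1)/(y+1)$. If $y\ge5$ it is at least $26/6>4$; if $y=3$ and $n/m\ge3$ it is at least $7$. So $y=3$, $n/m=2$, and $N=\ell^m+1=10$, contradicting $4\mid N$.

*$k=1$.* Now $E\cong Q_8$. Let $M$ be the faithful irreducible $\mathbb F_\ell E$-module; it is unique, of dimension $2$ and absolutely irreducible. As $V_E$ is homogeneous, $V=M\otimes V'$ with $E$ acting on $M$, and $C_{\mathrm{GL}(V)}(E)=1\otimes\mathrm{GL}(V')$. Let $g\in\mathrm{GL}(V)$ normalize $E$, inducing $\alpha\in\mathrm{Aut}(E)$. By uniqueness of $M$ some $a\in N_{\mathrm{GL}(M)}(E)$ induces $\alpha$, and $g(a\otimes1)^{-1}$ centralizes $E$; so $g=a\otimes b$. Here $a$ is unique up to scalars, its image in $\mathrm{PGL}(M)$ is determined by $\alpha$, and is trivial only for $\alpha=1$. So $\mathrm{Aut}(E)$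 embeds in $\mathrm{PGL}(M)$.

The image of each $Q'\in\mathrm{Syl}_q(K)$ in $\mathrm{Aut}(E)\cong S_4$ has order $3$. Call this subgroup, one of four, the *type* of $Q'$. $E$ acts as the normal four-group and permutes the four types transitively, so all occur equally often. We regard types as subgroups of $\mathrm{PGL}(M)$. If $v=e\otimes v'\ne0$ and $a\otimes b\in Q_v$, then $ea\otimes v'b=e\otimes v'$, so $a$ fixes the line $\langle e\rangle$: *the type of $Q_v$ fixes $\langle e\rangle$.* An element of order $3$ of $\mathrm{PGL}(2,\ell)$ fixes at most two lines; it fixes exactly one if $\ell=3$, and none if $\ell=5$, because a line stabilizer in $\mathrm{PGL}(2,5)$ has order $20$. All $\ell+1$ lines of $M$ are fixed by some type, so $\ell+1\le8$, and $\ell=3$ or $\ell=7$. Each line is fixed by exactly one type, and a type fixes one line if $\ell=3$, two lines if $\ell=7$.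

Fix a type. The $n'=N/4$ Sylow $q$-subgroups of this type are the Sylow $q$-subgroups of the preimage of the type in $K$, which is $C_K(E)Q'$ for any one of them. So they are conjugate under $C_K(E)\le1\otimes\mathrm{GL}(V')$. Let $\langle e\rangle$ be a line fixed by the type. For $v\in(e\otimes V')^\#$, $Q_v$ has this type. So $(e\otimes V')^\#$ is partitioned by the nonzero fixed vectors of these $n'$ subgroups in $e\otimes V'$, and, since $C_K(E)$ preserves $e\otimes V'$, the fixed spaces in $e\otimes V'$ have the same order $\ell^{m_1}$. Thus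
$$n'(\ell^{m_1}-1)=\ell^{n/2}-1,\quad m_1\ge1;\qquad 4n'(\ell^m-1)=\ell^n-1.\tag{8}$$

If $\ell=7$, the type fixes two lines $\langle e_1\rangle,\langle e_2\rangle$, and $V=(e_1\otimes V')\oplus(e_2\otimes V')$ with summands invariant under the $Q'$ of this type. The number $n'$ is the same for both lines, so by (8) $m_1$ is the same, and $m=2m_1$. Dividing the equations (8) gives $4(7^{m_1}+1)=7^{n/2}+1$, impossible modulo $7$.

If $\ell=3$, dividing gives $4(3^m-1)=(3^{n/2}+1)(3^{m_1}-1)$, with $m\ge m_1\ge1$. Suppose $n/2\ge2$. Modulo $9$ we get $4\cdot3^m\equiv3^{m_1}+3$. If $m\ge2$ the left side is $0$ and the right side is $6$ or $3$; if $m=m_1=1$ the left side is $3$ and the right side $6$. So $n=2$, $|V|=9$, and $Q_8\cong E\trianglelefteq K\le\mathrm{GL}(2,3)$ with $3\mid|K|$; hence $\mathrm{SL}(2,3)\le K$. This completes the proof of Lemma 3. $\square$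

### 4.6. A central Sylow subgroup above the Fitting subgroup

The next lemma turns semilinearity into the kind of structure that Theorem B asks for.

**Lemma 4.** Let $K$ be solvable with abelian Sylow $q$-subgroups, let $(K,V)$ satisfy $\mathcal N_q$ and $K/C_K(V)\le\Gamma(V)$. Then $K/F(K)$ has a central Sylow $q$-subgroup.

**Proof.** Use the notation of Lemma 3 and $L_0=L\cap K_0$. First we show $L_0\le F(K)$. The group $Q_0=O_q(C)\trianglelefteq K$ lies in all Sylow $q$-subgroups, which are abelian and generate $L$; so $Q_0\le Z(L)$. By Lemma 3(b), $(L\cap C)/Q_0\le Z(L/Q_0)$, and $L_0/(L\cap C)$ embeds in $\Gamma_0(V)$ and is cyclic. So $L_0/Q_0$ is abelian, and $L_0$ is nilpotent and normal in $K$. As $L=L_0Q$, the group $QF(K)/F(K)=LF(K)/F(K)$ is normal in $K/F(K)$. Next, $K'\le K_0$ since $K/K_0$ is cyclic, so $Q\cap K'\le Q\cap K_0=Q_0\le F(K)$ and $q\nmid|(K/F(K))'|$. So the normal Sylow $q$-subgroup of $K/F(K)$ meets the derived group trivially, and hence it is central. $\square$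

## 5. One of the two primes divides the order of $F(G/F(G))$

**Proposition 5.** Let $G$ be solvable, $q\not\sim r$, $q,r\mid|X|$. Then $O_q(X)\ne1$ or $O_r(X)\ne1$.

The proof occupies this section. Let $(G,q,r)$ be a counterexample with $|G|$ minimal. Then $F_X:=F(X)$ is a $\{q,r\}'$-group, so $q,r$ divide the order of $X_2:=X/F_X$. We have $q\not\sim r$ in $X$ and $|X|<|G|$, so the proposition holds for the group $X$: by symmetry we may assume $O_r(X_2)\ne1$. Lemma 2, applied to the group $X$ in place of $G$, gives $O_q(X_2)=1$.

### 5.1. A normal $t$-subgroup on which the Sylow $r$-subgroups act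

**Step 1.** *We find normal subgroups $E$ and $M=ER$ of $X$, with $E$ a $t$-group and $R$ a cyclic $r$-group, such that $X/E$ acts semilinearly on the dual of $E/\Phi(E)$.* Let $\tilde R$ be a Sylow $r$-subgroup of the preimage of $O_r(X_2)$ in $X$; then $F_X\tilde R\trianglelefteq X$ and $\tilde R\ne1$. Put $E=[F_X,\tilde R]$. By (F4), $E=[E,\tilde R]$, and $E\ne1$ since $C_X(F_X)\le F_X$. Conjugates of $\tilde R$ in $X$ are Sylow $r$-subgroups of $F_X\tilde R$, so they have the form $\tilde R^f$, $f\in F_X$. The group $F_X$ normalizes $E=[F_X,\tilde R]$, and it normalizes $E\tilde R$ since $\tilde R^f\subseteq\tilde R[\tilde R,f]\subseteq \tilde RE$. So $E\trianglelefteq X$ and $\tilde M:=E\tilde R\trianglelefteq X$. By the Frattini argument $X=E\,N_X(\tilde R)$.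

Let $\bar E=E/\Phi(E)$, an abelian group as $E$ is nilpotent. From $\bar E=[\bar E,\tilde R]$ we get $C_{\bar E}(\tilde R)=1$. So $\bar E$ is complemented in $X/\Phi(E)$ by the normalizer of $\tilde R\Phi(E)/\Phi(E)$: the two generate $X/\Phi(E)$, and elements of their intersection centralize $\tilde R\Phi(E)/\Phi(E)$, so they are trivial. Hence for $\varphi\in\mathrm{Irr}(\bar E)$ and $\psi\in\mathrm{Irr}(X_\varphi/E)$ we have $|X:X_\varphi|\psi(1)\in\mathrm{cd}(X)$, as in (2). Let $\varphi\ne1$. By (F4) $\tilde R$ has no nontrivial fixed point on $\mathrm{Irr}(\bar E)$, so no Sylow $r$-subgroup $\tilde R^e$ $(e\in E)$ of $\tilde M$ fixes $\varphi$, and $r\mid|X:X_\varphi|$. Thus $X_\varphi/E$ has a normal abelian Sylow $q$-subgroup, which is a Sylow $q$-subgroup of $X/E$.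

Suppose Sylow $q$-subgroups of $X/E$ were trivial on $\bar E$. Then $C_{X/E}(\bar E)\le X_\varphi/E$ would have a normal Sylow $q$-subgroup, Sylow in $X/E$ and normal in $X/E$; its image in $X_2$ would give $O_q(X_2)\ne1$, a contradiction. So by Lemma 1, $\mathrm{Irr}(\bar E)$ is not a sum of parts for different primes: $E$ is a $t$-group for one prime $t$, $t\notin\{q,r\}$. With $U:=\mathrm{Irr}(\bar E)$, $|U|=t^n$, the pair $(X/E,U)$ satisfies $\mathcal N_q$. As $t\ne q$, Lemma 3(c) shows that $X/E$ acts on $U$ as a subgroup of $\Gamma(U)$.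

Let $C_U:=C_{X/E}(U)$, let $X_0/E$ be the preimage of $\Gamma_0(U)$ in $X/E$, $L:=O^{q'}(X)$, $Q\in\mathrm{Syl}_q(X)$. The group $O_q(C_U)$ embeds in $O_q(X_2)=1$, as $F_X$ is a $q'$-group. So, by Lemma 3(b),(d), $C_U$ is a $q'$-group centralized by $LE/E$; $Q$ is faithful on $U$; $q\nmid|X_0/E|$; $Q$ is cyclic; and with $c=|Q|>1$
$$c\mid n,\qquad N=|\mathrm{Syl}_q(X/E)|=\frac{t^n-1}{t^{n/c}-1}.\tag{9}$$

*$\tilde R$ is faithful on $U$.* If $R_c\le\tilde R$ centralizes $U$, it centralizes $\bar E$, hence $E$; and $[F_X,R_c]\le E$, so $[F_X,R_c]=[F_X,R_c,R_c]=1$. As $C_X(F_X)\le F_X$ is an $r'$-group, $R_c=1$.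

Put $R=\tilde R\cap X_0$; then $\tilde M\cap X_0=ER$. *$R\ne1$:* suppose $R=1$. Then the normal subgroups $\tilde M/E$ and $X_0/E$ of $X/E$ meet trivially, so they commute, and $\tilde R$ centralizes the image of $X_0$ in $\Gamma_0(U)$, whose order is at least $N>t^{n/2}$ by Lemma 3(d) and (a). By Section 2, $\tilde R$ acts inside $\Gamma_0(U)$, so $\tilde R\le X_0$ and $\tilde R=R=1$, a contradiction. As $R$ is faithful on $U$ and acts inside $\Gamma_0(U)$, it is cyclic and semiregular on $U^\#$; by (F4) it is semiregular on $\bar E^\#$. Hence $\bar E=[\bar E,R]$ and $E=[E,R]$. So $M:=ER=\tilde M\cap X_0\trianglelefteq X$, and $M$ is generated by its Sylow $r$-subgroups $R^e$ $(e\in E)$, since they generate a group containing $R$ and $[E,R]=E$.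

### 5.2. The group generated by the Sylow $q$-subgroups and $M$

**Step 2.** *We determine the structure of $J:=LM\trianglelefteq X$.* By Lemma 3(a) $U$, hence $\bar E$, is an irreducible nontrivial $L$-module. So $\bar E=[\bar E,L]$, and $E=[E,L]\le L$. The group $C_J:=C_U\cap(J/E)$ is centralized by $L/E$; it is also centralized by $M/E$, because $C_U$ and $M/E$ are normal in $X/E$ and $C_U\cap M/E=1$ ($R$ is faithful on $U$). So $C_J$ is central in $J/E$. Let $A:=(J\cap X_0)/E$. As $A/C_J$ embeds in $\Gamma_0(U)$, it is cyclic, so $A$ is abelian. Also $q\nmid|A|$ and $M/E\le A$. The group $(J/E)/A$ is cyclic, and, as $M\le X_0$, it is generated by $q$-elements; so it is a $q$-group and $J/E=A\rtimes Q$.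

*$E$ is a Sylow $t$-subgroup of $J$.* The order of $\Gamma_0(U)$ is prime to $t$, so the Sylow $t$-subgroup $A_t$ of $A$ lies in $C_J$. It is central in $J/E$, and $J/E=A_t\times A_{t'}Q$. But $J/E$ is generated by $L/E$ and the $r$-group $M/E$, hence by $t'$-elements, and all of these lie in $A_{t'}Q$; so $A_t=1$.

Let $K$ be a Hall $t'$-subgroup of $J$ containing $R$; choose $Q\in\mathrm{Syl}_q(K)$ and identify $A$ with its preimage in $K\cong J/E$. Then
$$J=E\rtimes K,\quad K=A\rtimes Q,\quad A\text{ abelian},\quad R\le A,\quad C:=C_K(E)=C_K(\bar E)\le Z(J),\quad K/C\le\Gamma(U),$$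
and $A/C\le\Gamma_0(U)$ is cyclic. (Here $C_K(E)=C_K(\bar E)$ by (F4); this group corresponds to $C_J$, so it lies in $A$ and is central in $K$, and it centralizes $E$.) All Sylow $q$-subgroups of $X/E$ lie in $J/E\cong K$, and $N_K(Q)=C_A(Q)Q$ since $[N_A(Q),Q]\le A\cap Q=1$. So $N=|A:C_A(Q)|$, and as $C\le C_A(Q)$, $N$ divides $|A/C|$. Since $A=[A,Q]\times C_A(Q)$, we have $[A,Q]\cap C=1$, so $[A,Q]$ is cyclic.

*$q$ is odd.* If $q=2$, then $t$ is odd, $c$ is even, and $N=\sum_{i<c}t^{in/c}$ is a sum of an even number of odd terms, so it is even. But $N$ divides $|A|$, which is prime to $q$. So $q$ is odd, and $c\ge3$ is a power of $q$ with $c\mid n$: *$n\ge3$, and $n$ has an odd prime divisor.*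

### 5.3. Bad vectors

**Step 3.** *We choose a module on which both $L$ and $M$ act nontrivially, and write down rules for it.* $W$ is faithful for $X$, and completely reducible for $J\trianglelefteq X$ by Clifford. Let $Y\le W$ be an irreducible $J$-submodule not centralized by $E$. Its characteristic $\ell$ is not $t$, since otherwise $0\neq C_Y(E)<Y$ would be a $J$-submodule. As $E\le L\cap M$, the groups $L$ and $M$ are nontrivial on $Y$.

**Definition (bad vectors).** Call $v\in Y$ *$q$-bad* if no Sylow $q$-subgroup of $J$ fixes $v$, and *$r$-bad* if no Sylow $r$-subgroup of $M$ fixes $v$.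

For instance, if a Sylow $r$-subgroup permutes seven summands of $Y$ in a cycle and fixes an eighth, and this holds for all of them, then a vector with exactly two nonzero components is $r$-bad.

Note $\mathrm{Syl}_q(J)=\mathrm{Syl}_q(X)$, and Sylow $r$-subgroups of $X$ meet $M$ in Sylow $r$-subgroups of $M$. Since $|J:J_v|$ and $|M:M_v|$ divide $|X:X_v|$, a $q$-bad vector has $q\mid|X:X_v|$, an $r$-bad one has $r\mid|X:X_v|$. So Section 3 gives the following rules.

* (D0) No $v$ is both $q$-bad and $r$-bad.
* (D1) If $v$ is $r$-bad, exactly one $Q_v\in\mathrm{Syl}_q(J)$ fixes $v$, and $Q_v\trianglelefteq J_v$.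
* (D2) If $v$ is $q$-bad, exactly one Sylow $r$-subgroup $R_v$ of $M$ fixes $v$.

For (D2): $X_v$ has a normal Sylow $r$-subgroup that is Sylow in $X$, and every Sylow $r$-subgroup of $M$ fixing $v$ lies in it, so equals its intersection with $M$.

Since $\bar E$ is $J$-irreducible and $C_E(Y)\ne E$, we have $C_E(Y)\le\Phi(E)$ (otherwise $C_E(Y)\Phi(E)=E$). So $\tilde E:=E/C_E(Y)$ has $\tilde E/\Phi(\tilde E)\cong\bar E$.

### 5.4. The module is not primitive

**Step 4.** *$Y$ is not a primitive $J$-module.* Suppose it is. Then abelian normal subgroups of $\tilde J:=J/C_J(Y)$ are cyclic, where $C_J(Y)$ now denotes the centralizer of $Y$ in $J$. We show that $\tilde E$ is of symplectic type and compare with the size of $A/C$.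

Let $D\le\tilde E$ be abelian and normal in $\tilde J$. Then $D$ is cyclic and $\tilde J/C_{\tilde J}(D)$ is abelian; since $E=[E,L]\le J'$, $D\le Z(\tilde E)$. The group $\tilde E$ is not abelian, as it has rank $n\ge3$. Let $w$ be its class. If $w\ge3$, then $\gamma_{w-1}(\tilde E)$ is abelian, since $[\gamma_{w-1},\gamma_{w-1}]\le\gamma_{2w-2}=1$, but not central; contradiction. So the class is $2$. Let $t^k=\exp(\tilde E/Z(\tilde E))=\exp(\tilde E')$; these agree since $[x,y]^j=[x^j,y]$. If $k\ge2$, the group $\langle x^{t^{k-1}}\mid x\in\tilde E\rangle Z(\tilde E)$ is abelian because $[x,y]^{t^{2k-2}}=1$; it is characteristic in $\tilde E$, hence central, so $\exp(\tilde E/Z(\tilde E))\le t^{k-1}$, a contradiction. So $k=1$ and $\Phi(\tilde E)\le Z(\tilde E)<\tilde E$; as $\bar E$ is irreducible, $\Phi(\tilde E)=Z(\tilde E)$. The group $\tilde E'$ has exponent $t$ and lies in the cyclic group $Z(\tilde E)$, so $|\tilde E'|=t$. Thus commutation is a nondegenerate alternating form on $\bar E$ over $\mathbb F_t$, which $K$ preserves up to scalars. In particular $n$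 is even; as $n$ has an odd prime divisor, $n\ge6$.

A generator of $A/C$ acts on $U$ as multiplication by an element of $\mathbb F_{t^n}^\times$ of order $|A/C|$, and on $\bar E$, the dual, its eigenvalues are $\alpha^{t^i}$ $(0\le i<n)$ with $\alpha\in\mathbb F_{t^n}^\times$ of order $|A/C|$. If it multiplies the form by $\kappa\in\mathbb F_t^\times$, its set of eigenvalues is invariant under $\mu\mapsto\kappa\mu^{-1}$. So $\alpha^{t^j+1}=\kappa$ for some $0\le j<n$. Raising this to the power $t^{n-j}$ gives $\alpha^{1+t^{n-j}}=\kappa$, so we may assume $j\le n/2$. As $\kappa^{t-1}=1$, $N\mid|A/C|\mid(t^j+1)(t-1)$, and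
$$N\le(t^{n/2}+1)(t-1)<t^{n/2+1}\le t^{2n/3},$$
the last since $n\ge6$. But $N>t^{n-n/c}\ge t^{2n/3}$ by (9) and $c\ge3$. This is a contradiction.

### 5.5. Stable and unstable sets of blocks

**Step 5.** *We translate the rules into statements about sets of blocks.* As $Y$ is imprimitive, $Y=\bigoplus_{i\in\Omega}Y_i$ with $|\Omega|\ge2$ and $J$ transitive on $\Omega$. Take $|\Omega|\ge2$ minimal. Then $P:=J^\Omega$ is primitive, since otherwise we could sum the $Y_i$ over blocks of imprimitivity of $\Omega$. (We write $H^\Omega$ for the permutation group induced by $H$.) A set $S\subseteq\Omega$ is *$q$-stable* if some Sylow $q$-subgroup of $J$ stabilizes it, and *$r$-stable* if some Sylow $r$-subgroup of $M$ does; otherwise it is $q$-unstable or $r$-unstable, respectively. For example, if every Sylow $q$-subgroup is transitive on $\Omega$, only $\emptyset$ and $\Omega$ are $q$-stable. A vector with $q$-unstable ($r$-unstable) support is $q$-bad ($r$-bad). So: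

* (D3) Every $S\subseteq\Omega$ is $q$-stable or $r$-stable.
* (D4) If $L$ is trivial on $\Omega$, there are no $S$ and $j\notin S$ with $S$ and $S\cup\{j\}$ both $r$-unstable.
* (D5) If $M$ is trivial on $\Omega$, there are no $S$ and $j\notin S$ with $S$ and $S\cup\{j\}$ both $q$-unstable.

(D3) is (D0) for a vector with support $S$. To prove (D4), suppose $S$ and $j$ are as described; $S\ne\emptyset$, as $\emptyset$ is stable. Fix $v$ with support $S$. For $w\in Y_j^\#$, $Q_{v+w}\le L$ stabilizes every block, so it fixes $v$ and $w$, and $Q_{v+w}=Q_v$ by (D1). Hence $Q_v$ centralizes $Y_j$. All Sylow $q$-subgroups are $L$-conjugate and $L$ stabilizes $Y_j$, so $L$ centralizes $Y_j$. As $L\trianglelefteq J$ and $J$ is transitive on $\Omega$, $L$ centralizes $Y$, a contradiction. The proof of (D5) is the same with $R_v$, (D2) and $M$, which is generated by its Sylow $r$-subgroups and is nontrivial on $Y$.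

### 5.6. $E$ moves the blocks: affine groups and the group $A\Gamma L(1,8)$

**Step 6.** *Case 1: $E$ acts nontrivially on $\Omega$. We identify $P$, count stable subsets, and rule out what is left by counting vectors.* By (F5) $E^\Omega$, a nontrivial nilpotent normal subgroup of $P$, is the unique minimal normal subgroup; it is elementary abelian, so $E^\Omega\cong\bar E$ by irreducibility, and $|\Omega|=t^n=:h$. An element of $K$ trivial on $\Omega$ centralizes $E^\Omega\cong\bar E$, so it lies in $C$. Conversely $C^\Omega$ centralizes $E^\Omega$, so $C^\Omega\le E^\Omega$, and $C^\Omega=1$ as $C$ is a $t'$-group. So $P\cong\bar E\rtimes(K/C)$. Point stabilizers in $P$ are complements to the regular group $E^\Omega$, hence Hall $t'$-subgroups, and so is $K^\Omega$; so $K^\Omega$ is a point stabilizer, and $P$ acts affinely on $\bar E$, identified with $\Omega$.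

The group $Q$, cyclic of order $c\ge3$, has $f=|C_{\bar E}(Q)|=|C_U(Q)|=h^{1/c}\le h^{1/3}$ fixed points, and its other orbits have length at least $3$. There are $N\le h-1$ Sylow $q$-subgroups in $P/\bar E\cong K/C$ (at most $N$ is all we need) and $|\bar E:C_{\bar E}(Q)|=h/f$ over each, so fewer than $h^2$ in $P$. A Sylow $q$-subgroup stabilizes at most $2^{f+(h-f)/3}$ subsets. $R$ has one fixed point and its other orbits have length $|R|\ge2$, so it stabilizes at most $2^{(h+1)/2}$ subsets; $M^\Omega=E^\Omega R^\Omega$ has $h$ Sylow $r$-subgroups. By (D3)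
$$2^h\le h^2\,2^{(h+2f)/3}+h\,2^{(h+1)/2}.$$
For $h\ge27$ we have $2\log_2h\le0.353h$ and $(h+2h^{1/3})/3\le\frac{11}{27}h<0.408h$ (check at $h=27$; the quotients $\log_2 h/h$ and $h^{1/3}/h$ decrease). So the first term is less than $2^{0.77h}<2^{h-1}$, and the second less than $2^{0.68h+0.5}<2^{h-1}$, a contradiction. Now $n\ge3$ and $n\ne4$, since $n$ has an odd prime divisor; so $h<27$ leaves only $h=8$: $t=2$, $n=3$, $c=q=3$, $N=7$. As $N$ divides $|A/C|$, which divides $7$, $|A/C|=7$. Since $1\ne R\le A$ and $R\cap C=1$, $r=|R|=7$. So $P=A\Gamma L(1,8)$, of order $168$.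

By Section 3 every subset of $\Omega$ is $3$-stable or $7$-stable for this group, so (D3) cannot exclude it. We now use (D1), which is about vectors. The $r$-stable sets have sizes $0,1,7,8$ only, so vectors with support of size $2$, $3$, $4$ are $r$-bad, and *each of them is fixed by exactly one Sylow $q$-subgroup of $J$.* Each $Q'\in\mathrm{Syl}_q(J)$ has order $3$ and on $\Omega$ has two fixed points and two $3$-cycles. $P$ has $7\cdot 8/2=28$ Sylow $3$-subgroups. Let $\kappa$ be the number of $Q'$ over a given one of them; by conjugation it does not depend on the choice. Let $x=|Y_i|-1$, and $y=|C_{Y_\omega}(Q')|-1$ for $\omega\in\Omega$ fixed by $Q'$.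

*$y$ does not depend on $(Q',\omega)$.* By conjugation only the two fixed points $\omega_1,\omega_2$ of one $Q'$ must be compared. The normalizer in $P$ of the Sylow $3$-subgroup $(Q')^\Omega$ has order $168/28=6$ and contains the translation that commutes with it, which swaps $\omega_1$ and $\omega_2$. Let $g\in J$ induce this translation. $Q'$ and $(Q')^g$ lie over the same Sylow subgroup of $P$, so they are conjugate under the kernel of $J$ on $\Omega$. So some $g'\in J$ with the same action on $\Omega$ as $g$ normalizes $Q'$, and it maps $C_{Y_{\omega_1}}(Q')$ onto $C_{Y_{\omega_2}}(Q')$.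

*Triples.* A $q$-stable triple is a $3$-cycle of a Sylow $3$-subgroup of $P$. All $56$ triples are $q$-stable by (D3), and there are $28\cdot2=56$ pairs (Sylow $3$-subgroup, $3$-cycle); so each triple is a $3$-cycle of exactly one Sylow $3$-subgroup of $P$. A given $Q'$ over it fixes $x$ vectors with this support, since one component determines the others. So $x^3=\kappa x$.

*Pairs.* The stabilizer of two points in $P$ has order $3$, and a $3$-element stabilizing a pair fixes both points. So exactly one Sylow $3$-subgroup of $P$ stabilizes a given pair, and $x^2=\kappa y^2$.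

*Affine planes.* $P$ is transitive on the $14$ affine planes, so the stabilizer of a plane has order $12$. Nonidentity elements of $P$ fixing a point lie in a group of order $21$; those of order $7$ fix one point, those of order $3$ fix two. So the stabilizer acts faithfully on the four points of the plane, hence as $A_4$. Each of its four Sylow $3$-subgroups fixes one point of the plane and permutes the others cyclically, so $x^4=4\kappa yx$.

Now $\kappa=x^2$, $y=1$, $x=4$: a group $Y_\omega$ of order $5$ has a subgroup of order $y+1=2$, a contradiction. So Case 1 does not occur.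

### 5.7. $E$ fixes the blocks

**Step 7.** *Case 2: $E$ is trivial on $\Omega$. We go through the possibilities for $A^\Omega$ and $Q^\Omega$.* $P$ is the image of $K=AQ$, and $EA\trianglelefteq J$, so by (F5) $A^\Omega=1$ or $A^\Omega$ is the minimal normal subgroup of $P$.

*(i) $A^\Omega=1$.* Then $P=Q^\Omega$ is cyclic and primitive, so $P\cong C_q$ and $|\Omega|=q\ge3$. As $M=ER\le EA$, $M$ is trivial on $\Omega$. Every Sylow $q$-subgroup of $J$ is transitive on $\Omega=\{1,\dots,q\}$, so $\{1\}$ and $\{1,2\}$ are $q$-unstable, against (D5).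

*(ii) $A^\Omega\ne1=Q^\Omega$.* Then $L$ is trivial on $\Omega$, and as $J=LM$, $P=M^\Omega=R^\Omega$ is cyclic and primitive, so of prime order $r=|\Omega|$, and every Sylow $r$-subgroup of $M$ is transitive on $\Omega$. If $r\ge3$, then $\{1\}$ and $\{1,2\}$ are $r$-unstable, against (D4). So $r=|\Omega|=2$, and every $v\in Y_1^\#$ is $r$-bad. Let $J_1\ge L$ be the kernel of $J$ on $\Omega$; then $J_v\le J_1$ for $v\in Y_1^\#$. $L$ is nontrivial on $Y_1$, since otherwise, being normal in $J$, it would be trivial on $Y$. So by (D1) $(J_1,Y_1)$ satisfies $\mathcal N_q$. Also $E\le J_1$ is normal in $J$ and nontrivial on $Y$, hence on $Y_1$. By Lemma 3(c) there are two cases. If $|Y_1|=9$ and $q=3$, then $t$ divides $|\mathrm{GL}(2,3)|=48$, impossible as $t\notin\{q,r\}=\{2,3\}$. If $J_1/C_{J_1}(Y_1)\le\Gamma(Y_1)$, then $E=[E,L]\le J_1'$ acts inside $\Gamma_0(Y_1)$, so $E/C_E(Y_1)$ is cyclic. But $C_E(Y_1)$ is $L$-invariant and different from $E$, and $\bar E$ is $L$-irreducible; so $C_E(Y_1)\le\Phi(E)$, and $E/C_E(Y_1)$ has rank $n\ge3$, a contradiction.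

*(iii) $A^\Omega\ne1\ne Q^\Omega$.* $A^\Omega$ is a regular self-centralizing minimal normal $q'$-subgroup of $P=A^\Omega Q^\Omega$. So $Q^\Omega$ is faithful and irreducible on $A^\Omega$, and $A^\Omega=[A^\Omega,Q]$ is an image of the cyclic group $[A,Q]$. Being elementary abelian and cyclic, it has prime order $s=|\Omega|$. So $P=C_s\rtimes Q^\Omega$, where $|Q^\Omega|\ge3$ is a power of the odd prime $q$ dividing $s-1$; hence $s\geq 7$ ($s$ is odd, so $s-1$ is even and divisible by $q$). Every Sylow $q$-subgroup of $J$ has one fixed point on $\Omega$, and its other orbits have length $|Q^\Omega|\ge3$. So all pairs are $q$-unstable.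

If $R^\Omega\ne1$, then $R^\Omega=A^\Omega=M^\Omega$ is transitive of prime order $s=r$, every Sylow $r$-subgroup of $M$ is transitive on $\Omega$, and pairs are also $r$-unstable, against (D3). So $M$ is trivial on $\Omega$. A $q$-stable triple must be an orbit of length $3$ of a Sylow $q$-subgroup of $P$, and then $|Q^\Omega|=3$. Identify $\Omega$ with $\mathbb F_s$, so that $P$ acts by maps $z\mapsto\omega z+\beta$. If a $q$-stable triple contains $\{a,b\}$, $a\ne b$, it is $\{a,b,g(b)\}$ with $g:z\mapsto\omega z+\beta$, $g(a)=b$ (replace $g$ by $g^{-1}$ if necessary), $\omega$ one of the two primitive cube roots of $1$, and $\beta=b-\omega a$ determined by $\omega$. So at most $2$ of the $s-2\ge5$ triples containing $\{a,b\}$ are $q$-stable. Hence the $q$-unstable pair $\{a,b\}$ lies in a $q$-unstable triple, against (D5).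

All cases are contradictory, and Proposition 5 is proved. $\square$

## 6. Primes with central Sylow subgroups in $G/F_2(G)$

**Definition (tame primes).** A prime $s$ is *tame* for $G$ if Sylow $s$-subgroups of $\hat X=X/F(X)$ are central in $\hat X$; trivial Sylow subgroups are allowed.

For $G=C_5^3\rtimes(31{:}3)$ we have $\hat X=C_3$, and all primes are tame. For $G=\mathrm{AGL}(2,3)$ we have $\hat X=S_3$, and neither $2$ nor $3$ is tame.

**Proposition 6.** Let $G$ be solvable, $q\in\pi(X)$, $r\in\rho(G)$, $r\nmid|X|$, $q\not\sim r$. Then $q$ is tame.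

**Proof.** Here $r$ is visible only in the Fitting subgroup, and we use nonlinear characters of its Sylow $r$-subgroup in place of (2).

**Step 1.** *We produce degrees divisible by $r$.* $S\in\mathrm{Syl}_r(G)$ lies in $F$, so it is normal in $G$; it is nonabelian by (F1). By Schur–Zassenhaus $G=S\rtimes K$. Choose $N\trianglelefteq G$ with $Z:=S'/N$ a chief factor of $G$, and let $\bar S=S/N$. Then $\bar S'=Z\le Z(\bar S)$, since $[Z,\bar S]$ is normal and properly contained in $Z$. Let $1\ne\varphi\in\mathrm{Irr}(Z)$ and let $D/\ker\varphi=Z(\bar S/\ker\varphi)$; then $Z\le D$. The group $K_\varphi$ acts on the set of extensions of $\varphi$ to the abelian group $D/\ker\varphi$, on which $\mathrm{Irr}(D/Z)$ acts regularly; the orders of $K_\varphi$ and $\mathrm{Irr}(D/Z)$ are coprime, so by Glauberman's lemma there is a $K_\varphi$-invariant extension $\delta$. Let $\theta\in\mathrm{Irr}(\bar S\mid\delta)$. As $Z$ is central, $\ker\varphi\le\ker\theta$, and so $\theta_D=\theta(1)\delta$. If $x\in\bar S\setminus D$, choose $y\in\bar S$ with $\varphi([x,y])\ne1$; then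
$$\theta(x)=\theta(x^y)=\theta(x[x,y])=\varphi([x,y])\theta(x),$$
so $\theta(x)=0$. Hence $\theta(1)^2=|\bar S:D|>1$ (as $\bar S/\ker\varphi$ is nonabelian), and $\theta$ is determined by $\delta$. So $\theta$ is $K_\varphi$-invariant. Conversely an element of $K$ fixing $\theta$ fixes $\varphi$, so $K_\theta=K_\varphi$. By (F3) $\theta$ extends to $\bar SK_\varphi$, and
$$|K:K_\varphi|\,\theta(1)\,\psi(1)\in\mathrm{cd}(G)\qquad(\psi\in\mathrm{Irr}(K_\varphi)),$$
with $r\mid\theta(1)$.

**Step 2.** *We apply the results of Section 4.* By Step 1 and $q\not\sim r$, $q\nmid|K:K_\varphi|\psi(1)$ for all $\psi$; so by (F1) $K_\varphi$ has a normal abelian Sylow $q$-subgroup that is Sylow in $K$. Let $V=\mathrm{Irr}(Z)$, an elementary abelian $r$-group. If Sylow $q$-subgroups of $K$ are trivial on $V$, then $C_K(V)\le K_\varphi$, hence $K$, has a normal Sylow $q$-subgroup. As $X$ is a quotient of $G/S\cong K$, this maps into $F(X)$; so $q\nmid|\hat X|$ and $q$ is tame. Otherwise $(K,V)$ satisfies $\mathcal N_q$; its characteristic is $r\ne q$, so Lemma 3(c) gives $K/C_K(V)\le\Gamma(V)$,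 and by Lemma 4 $K/F(K)$ has a central Sylow $q$-subgroup. As $S\le F$ and $SF(K)/S$ is a nilpotent normal subgroup of $G/S$, $SF(K)\le F_2(G)$. So $\hat X$ is a quotient of $K/F(K)$, and $q$ is tame. $\square$

**Proposition 7.** Let $G$ be solvable, $q\not\sim r$ with $q,r\in\pi(X)$. Then both $q,r$ are tame, or the following holds.

* (E) $\{q,r\}=\{2,3\}$; there is an irreducible $V\le W$, $|V|=9$, with $X/C\cong\mathrm{GL}(2,3)$, $C=C_X(V)$; $\hat X$ has a subgroup $\hat L\times\hat C$ of index $2$ with $|\hat L|=3$, $\hat C\trianglelefteq\hat X$ of order prime to $6$, and $\hat X/\hat C\cong S_3$.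

**Proof.** By Proposition 5 and symmetry assume $O_r(X)\ne1$. Lemma 2 gives $O_q(X)=1$, abelian Sylow $q$-subgroups and an irreducible $V\le W$, not centralized by $O_r(X)$, with $(X,V)$ satisfying $\mathcal N_q$. Let $C=C_X(V)$, $L=O^{q'}(X)$, $Q\in\mathrm{Syl}_q(X)$, $|V|=\ell^n$, $N=|\mathrm{Syl}_q(X)|$. As $O_q(C)\le O_q(X)=1$, Lemma 3(b) says that $C$ is a $q'$-group and $[C,L]=1$. Lemma 3(c) leaves two cases.

### 6.1. The semilinear case

Let $X/C\le\Gamma(V)$. Then $q$ is tame by Lemma 4. For $r$ we prove more: a Sylow $r$-subgroup $R$ of $X$ is normal. Then $R\le F(X)$, and $r$ is tame.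

**Step 1.** *We find a large cyclic normal subgroup $D$ centralized by $R$.* Let $X_0/C=(X/C)\cap\Gamma_0(V)$ and $L_0=L\cap X_0$. The group $L_0/(L\cap C)$ is cyclic and $L\cap C\le Z(L)$, so $L_0$ is abelian; by Lemma 3(d) it is a $q'$-group and $L=L_0Q$. Let $D=[L_0,L]=[L_0,Q]\trianglelefteq X$. As $C$ is centralized by $Q$, $D\cap C\le[L_0,Q]\cap C_{L_0}(Q)=1$. So $D$ embeds in $\Gamma_0(V)$, it is cyclic, and $|D|=|L_0:C_{L_0}(Q)|=N>\ell^{n/2}$; here $N=|L:N_L(Q)|=|L_0:C_{L_0}(Q)|$. Let $\mu\in\mathrm{Irr}(D)$ be faithful; then $X_\mu=C_X(D)\trianglelefteq X$. As $[D,Q]=D\ne1$, $Q\not\le C_X(D)$ and $q\mid|X:X_\mu|$. So each $\chi\in\mathrm{Irr}(X\mid\mu)$ has $q\mid\chi(1)$, hence $r\nmid\chi(1)$. As $|X:X_\mu|$ divides $\chi(1)$, $r\nmid|X:C_X(D)|$ and $R\le C_X(D)$. Since $|D|>\ell^{n/2}$, Section 2 shows that $R$ acts inside $\Gamma_0(V)$: $R\le X_0$.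

**Step 2.** *We deduce that $R$ fixes all irreducible characters of $C$.* As $X_0/C$ is abelian, $[X_0,D]\le C\cap D=1$. So $\mu$ is $X_0$-invariant and $CD=C\times D\trianglelefteq X_0$. As $X_0\trianglelefteq X$, all characters in $\mathrm{Irr}(X_0\mid\mu)$ have $r'$-degree. Let $\psi\in\mathrm{Irr}(C)$. A character of $X_0$ over $\psi\times\mu$ has degree divisible by $|X_0:(X_0)_\psi|\psi(1)$. So $r\nmid\psi(1)$ and $r\nmid|X_0:(X_0)_\psi|$. By (F1) $C$ has a normal abelian Sylow $r$-subgroup $R_C$; it is normal in $X$, and $R_C\le R$. Since $X_0/C$ is cyclic, $(X_0)_\psi\ge C$ is normal in $X_0$, and having $r'$-index it contains $R$.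

**Step 3.** *We conclude $R\trianglelefteq X$.* The group $R$ acts on the $r'$-group $C/R_C$ and fixes all its irreducible characters. By Brauer's permutation lemma each $\xi\in R$ fixes every conjugacy class of $C/R_C$; by Glauberman's lemma each class contains an element centralized by $\xi$. So $C/R_C$ is the union of the conjugates of $C_{C/R_C}(\xi)$. A finite group is not the union of the conjugates of a proper subgroup, so $\xi$ acts trivially on $C/R_C$. Thus $[C,R]\le R_C\le R$ and $R\trianglelefteq CR$. Finally $CR\trianglelefteq X$, because $CR/C$ is the Sylow $r$-subgroup of the cyclic group $X_0/C\trianglelefteq X/C$. So $R$, the unique Sylow $r$-subgroup of $CR$, is normal in $X$.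

### 6.2. The plane of order 9

Let $|V|=9$, $q=3$, $\mathrm{SL}(2,3)\le X/C\le\mathrm{GL}(2,3)$. As $O_r(X)C/C\ne1$ is a normal $r$-subgroup of $X/C$, $r=2$. Moreover $LC/C=\mathrm{SL}(2,3)$, $|X:LC|\le2$, $L\cap C\le Z(L)$, and $|Q|=3$ since $C$ is a $3'$-group. Let $L_0$ and $Z_1$ be the preimages in $L$ of $Q_8$ and $Z(Q_8)$ under $L\to L/(L\cap C)\cong\mathrm{SL}(2,3)$. $L_0$ is nilpotent and normal in $X$, so $L_0\le F(X)$.

**Step 1.** *$C$ has a normal abelian Sylow $2$-subgroup.* By (F1) it suffices to show that all degrees of $C$ are odd, and for this we build characters of $LC$ of degree $3\psi(1)$.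

$Z_1$ is abelian, as $Z_1/(L\cap C)$ is cyclic and $L\cap C$ is central. For $z\in Z_1$ the map $x\mapsto[z,x]$ is a homomorphism $L_0/Z_1\to L\cap C$: its values lie in $L\cap C$ because $Z_1/(L\cap C)$ is central in $L_0/(L\cap C)$, it is multiplicative because they are central, and it is trivial on $Z_1$. For $y\in Q$ we have $[z,x^y]=[z^{y^{-1}},x]^y=[z,x]$, as $z^{y^{-1}}\in z(L\cap C)$ and $L\cap C$ is central in $L$. So the homomorphism is trivial on $[L_0/Z_1,Q]=L_0/Z_1$. Hence $Z_1\le Z(L_0)$. If $a,b$ generate $L_0$ modulo $Z_1$, then $L_0'=\langle d\rangle$ with $d=[a,b]$, $d^2=[a^2,b]=1$ since $a^2\in Z_1$, and $d\notin L\cap C$ as $Q_8$ is nonabelian. So $L_0'\cap(L\cap C)=1$, and each $\nu\in\mathrm{Irr}(L\cap C)$ extends to a linear character $\chi$ of $L_0$. Not all $\chi\lambda$, $\lambda\in\mathrm{Irr}(L_0/Z_1)$, are $Q$-invariant, since otherwise $\chi$ and then all $\lambda$ would be. Inducing one that is not from $L_0$ to $L=L_0Q$, where it has index $3$, gives $\theta\in\mathrm{Irr}(L\mid\nu)$ of degree $3$. Now let $\psi\in\mathrm{Irr}(C)$. As $L\cap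 C\le Z(C)$, $\psi$ lies over a single $\nu\in\mathrm{Irr}(L\cap C)$; with $\theta$ as above, $\theta\psi$ defines an irreducible character of the central product $LC\trianglelefteq X$ of degree $3\psi(1)$. As $2\not\sim3$, $\psi(1)$ is odd.

**Step 2.** *We read off $\hat X$.* Let $\hat L,\hat C$ be the images of $L,C$ in $\hat X$. $\hat C$ has order prime to $6$, since $C$ is a $3'$-group and its normal Sylow $2$-subgroup lies in $F(X)$. We have $F(X)C/C\le F(X/C)=Q_8$, so $F(X)\le L_0C$, and $\hat X$ maps onto $X/L_0C\cong C_3$ or $S_3$. As $L_0\le F(X)$, $|L:L_0|=3$ and $L$ is nontrivial in $X/L_0C$, we get $|\hat L|=3$. The groups $\hat L$ and $\hat C$ commute and have coprime orders, and $|\hat X:\hat L\times\hat C|\le2$. If $X/C=\mathrm{SL}(2,3)$, then $X=LC$, $\hat X=\hat L\times\hat C$, and $2,3$ are tame. If $X/C=\mathrm{GL}(2,3)$, then $\hat X$ maps onto $S_3$ with $\hat L\hat C$ mapping onto $C_3$. So $|\hat X:\hat L\times\hat C|=2$, $\hat X/\hat C$ has order $6$, and since $\hat C$ maps trivially, $\hat X/\hat C\cong S_3$. This is (E). $\square$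

## 7. The structure of $G/F_2(G)$ and the bound four

**Proof of Theorem B.** We first see which primes are tame. Let $s\in\pi(X)\setminus\pi_0$. Then $s\in\rho(G)$: otherwise by (F1) $G$ has a normal Sylow $s$-subgroup, which lies in $F$. As $s\notin\pi_0$, there is $s'\in\rho(G)$ with $s'\ne s$ and $s\not\sim s'$. By Proposition 6 (if $s'\nmid|X|$) or Proposition 7 (if $s'\mid|X|$), $s$ is tame, unless $\{s,s'\}=\{2,3\}$ and (E) holds.

*Suppose (E) does not occur for any such choice.* Then all primes in $\pi(\hat X)\setminus\pi_0$ are tame. The product $A$ of the corresponding Sylow subgroups is a central Hall $\pi_0'$-subgroup of $\hat X$, and by Schur–Zassenhaus $\hat X=A\times T$ with $T$ a $\pi_0$-group. This is (a).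

*Suppose (E) occurs.* Then $2,3\in\rho(G)$, $2\not\sim3$, and so $2,3\notin\pi_0$. All primes in $\pi(\hat X)\setminus(\pi_0\cup\{2,3\})$ are tame; let $A$ be the corresponding central Hall subgroup and $\hat X=A\times B$. As $\hat C$ has order prime to $6$ and index $6$ in $\hat X$, it is the normal Hall $\{2,3\}'$-subgroup of $\hat X$. So $A\le\hat C$ and $\hat C=A\times T$ with $T=\hat C\cap B$, which is a $\pi_0$-group of order prime to $6$, normal in $\hat X$. As $|\hat L|=3$ and $3\nmid|A|$, $\hat L\le B$. From $\hat L\times\hat C=A\times(\hat L\times T)$ we get $|B:\hat L\times T|=2$, and $B/T\cong\hat X/\hat C\cong S_3$.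

It remains to find the factor group. Let $U_2\le F/\Phi(G)$ be the annihilator of $V\le W$ and, by complete reducibility, write $F/\Phi(G)=U_1\oplus U_2$ as $X$-modules; $U_1$ is dual to $V$. By (F2) $G/\Phi(G)=(F/\Phi(G))\rtimes H$ with $H\cong X$. The subgroup $U_2C_H(U_1)$ is normalized by $H$, centralized modulo $U_2$ by $U_1$, and contains $U_2$; so it is normal in $G/\Phi(G)$. The quotient is
$$U_1\rtimes H/C_H(U_1)\cong C_3^2\rtimes\mathrm{GL}(2,3)=\mathrm{AGL}(2,3),$$
since $C_H(U_1)$ corresponds to $C_X(V)=C$ and $X/C\cong\mathrm{GL}(2,3)$. This is (b). $\square$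

**Proof of Theorem A.** Now $|\pi_0|\le1$, so every $\pi_0$-group is nilpotent. In case (a) of Theorem B, $\hat X=G/F_2(G)$ is nilpotent, and $h(G)\le3$. In case (b), $A\times C_3\times T$ is nilpotent and normal of index $2$ in $\hat X$, so $h(\hat X)\le2$ and $h(G)\le4$. So always $h(G)\le4$; and $h(G)=4$ forces case (b), hence a factor group $\mathrm{AGL}(2,3)$. Conversely, a factor group $\mathrm{AGL}(2,3)$ has Fitting height $4$ by Section 1, so $h(G)\ge4$, and hence $h(G)=4$. If $|G|$ is odd, there is no factor group of even order, so $h(G)\le3$. $\square$
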